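\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{Homotopic regularity and homotopy lifting\\ for simplicial mappings}


\begin{abstract}
We prove that a simplicial mapping of locally finite complexes is homotopically
$n$-regular if and only if it is an $(n+1)$-fibration, that is, has the homotopy
lifting property for cubes of dimension at most $n+1$. Both properties are equivalent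
to a combinatorial condition: the fibers of certain maps between subcomplexes of links are
$n$-connected. In particular, every closed simplicial $n$-regular mapping is an
$(n+1)$-fibration, which was conjectured in \cite{HRM}; closedness is not needed.
The value $n+1$ is optimal for every $n\ge -1$.
\end{abstract}

\section{Introduction}

\subsection{The question}

Mappings are continuous maps between topological spaces, $I=[0,1]$, and $B^k$ is the
$k$-dimensional ball; $B^0$ is a point and $\partial B^0=\emptyset$.

\begin{definition}\label{def:regular}
Let $n\ge-1$ be an integer. A mapping $f:X\to Y$ is \emph{$n$-regular at} $x\in X$ if for every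
neighborhood $U$ of $x$ there are a neighborhood $V\subset U$ of $x$ and a neighborhood
$V'$ of $f(x)$ such that for all integers $0\le k\le n+1$, all $g:B^k\to V'$ and all
$h:\partial B^k\to V$ with $fh=g|_{\partial B^k}$ there is a map $\tilde h:B^k\to U$
that extends $h$ and satisfies $f\tilde h=g$. The mapping $f$ is \emph{$n$-regular} if it
is $n$-regular at every point of $X$.
\end{definition}

For $k=0$ the condition says $f(U)\supset V'$. Hence $(-1)$-regular mappings are exactly
the open mappings.

\begin{definition}\label{def:fibration}
Let $m\ge0$ be an integer. A mapping $p:E\to B$ is an \emph{$m$-fibration} if for every integer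
$0\le k\le m$, every homotopy
$H:I^k\times I\to B$ and every $\tilde h_0:I^k\to E$ with $p\tilde h_0=H(\cdot,0)$ there is
$\tilde H:I^k\times I\to E$ with $\tilde H(\cdot,0)=\tilde h_0$ and $p\tilde H=H$.
\end{definition}

A \emph{simplicial mapping} is a simplicial map $f:K\to L$ of locally finite simplicial
complexes, regarded as a mapping $|K|\to|L|$ of polyhedra with their usual (metrizable)
topology. It is \emph{closed} if $|K|\to|L|$ is a closed map. The following is
Conjecture~3.10 of \cite{HRM}:

\begin{quote}
\emph{Every closed simplicial $n$-regular mapping is an $(n+1)$-fibration.}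
\end{quote}

To lift a homotopy of $I^k$, one would cut $I^k\times I$ into small
cells and lift over the cells in order of dimension. Extending a lift from the boundary of a
small $d$-cell to the cell is the problem that $n$-regularity solves for $d\le n+1$. This
suggests that homotopies of $I^k$ can be lifted as long as $k+1\le n+1$, that is, that one
should expect an $n$-fibration. The conjecture asks for one dimension more. There is some
reason to believe it: a homotopy is free at its end, so a cell of dimension $n+2$ need not be
filled from its whole boundary; it suffices to fill it from its boundary minus one facet.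
A result of Dranishnikov shows the same shift: the orthogonal projection of the unit
sphere $S^m$ onto a $k$-dimensional unit ball lying in some $k$-plane is
$(m-k-1)$-regular and is an $(m-k)$-fibration.

\begin{example}[the fold]\label{ex:fold}
Let $f:[-1,1]\to[0,1]$, $f(x)=|x|$. It is simplicial for the vertices $-1,0,1$ and $0,1$,
and it is open, that is, $(-1)$-regular. Paths lift: if $\gamma(0)=|x_0|$, then
$t\mapsto\epsilon\gamma(t)$ is a lift starting at $x_0$, where $\epsilon=\pm1$ and
$x_0=\epsilon|x_0|$. So $f$ is a $0$-fibration, as the conjecture predicts. It is not a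
$1$-fibration. Take
$\tilde h_0(x)=x$ for $x\in[-1,1]$ and $H(x,t)=\max(|x|,t)$. A lift $\tilde H$ starting with
$\tilde h_0$ is constant
in $t$ at $x=\pm1$, with the values $\pm1$ there. For a fixed $t>0$ it never vanishes, so it has
constant sign in $x$, a contradiction.
\end{example}

\subsection{The result}

Simplices are finite nonempty sets of vertices. A complex may be empty, and
$\dim\emptyset=-1$. A point $z\in|K|$ has barycentric coordinates $z_v$ and \emph{carrier}
$\operatorname{car}z=\{v:z_v>0\}\in K$; the image $f(z)$ has the coordinates
$f(z)_u=\sum_{f(v)=u}z_v$. For a simplex $\tau$ let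
\[
\operatorname{st}\tau=\{y:\operatorname{car}y\supseteq\tau\},\qquad
\operatorname{int}\tau=\{y:\operatorname{car}y=\tau\}
\]
be its open star and its interior. For $\tau\in L$ let
\[
L_\tau=\{\sigma\in L:\sigma\cap\tau=\emptyset,\ \sigma\cup\tau\in L\}
\]
be the link of $\tau$, a finite complex. For $\alpha\in K$ with $f(\alpha)=\tau$ let
\[
E_\alpha=\{\gamma\in K:\ \alpha\cup\gamma\in K,\ f(\gamma)\cap\tau=\emptyset\}.
\]
This is the part of the link of $\alpha$ that lies over $L_\tau$. It is a finite complex, and $f$
restricts to a simplicial map $p_\alpha:|E_\alpha|\to|L_\tau|$.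

A space $\Phi$ is \emph{$n$-connected} if for $0\le k\le n+1$ every map
$\partial B^k\to\Phi$ extends to $B^k$. For $k=0$ this says $\Phi\neq\emptyset$. The property
is invariant under homotopy equivalence. Consider the condition

\begin{itemize}
\item[$(C_n)$] for every $\alpha\in K$, every fiber of
$p_\alpha:|E_\alpha|\to|L_{f(\alpha)}|$, over every point of $|L_{f(\alpha)}|$, is
$n$-connected.
\end{itemize}

If $x\in\operatorname{int}\alpha$ and a point $y'$ near $f(x)$ lies in the direction of
$q\in|L_\tau|$, then the part of the fiber of $f$ over $y'$ in a suitable small neighborhood of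
$x$ has the homotopy type of
$p_\alpha^{-1}(q)$; this will be made precise in Section~\ref{sec:equiv}. So $(C_n)$ is the
combinatorial form of the statement that fibers are, near each point, $n$-connected. For
instance, the inclusion of a vertex $v'$ into an edge $\{v',w'\}$ is not open, and $(C_{-1})$
fails: for $\alpha=\{v'\}$ the complex $E_\alpha$ is empty while $|L_{f(\alpha)}|=\{w'\}$.

\begin{theorem}\label{thm:main}
Let $n\ge-1$ and let $f:K\to L$ be a simplicial mapping of locally finite complexes. The
following are equivalent:
\begin{itemize}
\item[(a)] $f$ is $n$-regular;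
\item[(b)] $f$ satisfies $(C_n)$;
\item[(c)] $f$ is an $(n+1)$-fibration.
\end{itemize}
\end{theorem}

\begin{corollary}
Conjecture~3.10 of \cite{HRM} is true: every closed simplicial $n$-regular mapping is an
$(n+1)$-fibration. Closedness is not needed, and for simplicial mappings the converse also
holds.
\end{corollary}

By Proposition~\ref{prop:sharp}, of which the fold is the case $n=-1$, one cannot replace
$n+1$ by $n+2$.

\subsection{Where the additional dimension comes from}\label{ss:plan}

The implication (b)$\Rightarrow$(c) is the heart of the matter. A point $z$ of $|K|$ over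
$\operatorname{st}\tau$ is described by its image $y$, by the proportions $\xi$ in which the weight
over $\tau$ is distributed among the vertices of $z$, and, if $y\notin\operatorname{int}\tau$,
by a point $\zeta$ of $|E_{\operatorname{supp}\xi}|$ over the projection of $y$ to $|L_\tau|$.
The weight of $\zeta$ in $z$ tends to $0$ as $y$ approaches $\operatorname{int}\tau$. To lift a
homotopy $H$ of $I^{n+1}$, we therefore have to lift a map into $|L_\tau|$ over the open set
$W$ on which $H\notin\operatorname{int}\tau$, and \emph{no control is needed near the
complement of $W$}.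

We cut $W$ into cubes that shrink towards its complement. Cells of dimension at most $n+1$ can be
filled because fibers are $n$-connected. An $(n+2)$-dimensional cube can be filled, by
induction, if the lift is prescribed on all of its boundary except one $(n+1)$-cell contained in a
facet, its \emph{exit cell}. Filling the cube then prescribes the lift on the exit cell, so the
neighbor behind this cell has to wait. The task is to choose exit cells so that there are no
circular waits and each cube waits for only finitely many others. We group adjacent cubes on which
the same simplex $\alpha$ with $\zeta\in|E_\alpha|$ is used into families. In an infinite family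
one can push towards infinity, that is, towards the
boundary of $W$, where nothing has to be matched. A finite family has a highest cube, and one
leaves through its top, which is either free or leads to another family. In the second case
$\alpha$ gets smaller, which can happen only a bounded number of times.

\section{Coordinates over a star}

Fix a simplicial mapping $f:K\to L$ of locally finite complexes. If $x_v>0$, then near $x$ the
polyhedron $|K|$ lies in the finite complex spanned by the simplices containing $v$. Hence a
map into $|K|$ is continuous if and only if all its coordinates are, and the sets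
$\{z:|z_v-x_v|<\varepsilon\text{ for all }v\}$, $\varepsilon>0$, form a neighborhood base at
$x$. A compact subset of $|K|$ involves only finitely many vertices.

Fix $\tau\in L$. For $y\in\operatorname{st}\tau$ put
\[
\theta(y)=\sum_{u\notin\tau}y_u\in[0,1),\qquad
\lambda(y)=\bigl(y_u/\theta(y)\bigr)_{u\notin\tau}\in|L_\tau|\quad\text{if }\theta(y)>0 .
\]
Then $\theta(y)=0$ if and only if $y\in\operatorname{int}\tau$. Let $F_\tau$ be the set of
families $\xi=(\xi_v)_{f(v)\in\tau}$ with $\xi_v\ge0$, with $\sum_{f(v)=u}\xi_v=1$ for each
$u\in\tau$, and with $\operatorname{supp}\xi=\{v:\xi_v>0\}\in K$; then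
$f(\operatorname{supp}\xi)=\tau$. After division by $\dim\tau+1$ this is the fiber of $f$ over
the barycenter of $\tau$, and it carries the corresponding topology, in which continuity can be
checked on coordinates.

For $z\in f^{-1}(\operatorname{st}\tau)$ put
\[
\xi(z)_v=\frac{z_v}{f(z)_{f(v)}}\quad(f(v)\in\tau),\qquad
\zeta(z)_v=\frac{z_v}{\theta(f(z))}\quad(f(v)\notin\tau,\ \theta(f(z))>0).
\]
Then
\[
\xi(z)\in F_\tau,\qquad \zeta(z)\in|E_{\operatorname{supp}\xi(z)}|,\qquad
p(\zeta(z))=\lambda(f(z)),
\]
the last two if $\theta(f(z))>0$; here
$p$ stands for the maps $p_\alpha$, which are all restrictions of $f$. Indeed, the carrier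
of $z$ is $\operatorname{supp}\xi(z)\cup\operatorname{car}\zeta(z)$, or
$\operatorname{supp}\xi(z)$ if $\theta(f(z))=0$; the coordinates of
$\zeta(z)$ add up to $1$; and those over $u\notin\tau$ add up to $f(z)_u/\theta(f(z))$. The maps
$\xi$ and $\zeta$ are continuous where they are defined, because their coordinates are.

Conversely, let $y\in\operatorname{st}\tau$ and $\xi\in F_\tau$, and, if $\theta(y)>0$, let
$\zeta\in|E_{\operatorname{supp}\xi}|$ with $p(\zeta)=\lambda(y)$. Define
$z=\Psi(y,\xi,\zeta)$ by
\[
z_v=y_{f(v)}\,\xi_v\quad(f(v)\in\tau),\qquad z_v=\theta(y)\,\zeta_v\quad(f(v)\notin\tau),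
\]
where the second expression is read as $0$, and $\zeta$ is omitted, if $\theta(y)=0$. The carrier of
$z$ is $\operatorname{supp}\xi\cup\operatorname{car}\zeta$ or $\operatorname{supp}\xi$, a
simplex of $K$; so $z\in|K|$, and $f(z)=y$. The two constructions are inverse to each other.

If $\alpha\subset\alpha'$ are simplices of $K$ with $f(\alpha)=f(\alpha')=\tau$, then
\begin{equation}\label{eq:mono}
E_{\alpha'}\subset E_\alpha .
\end{equation}
Thus a larger support of $\xi$ leaves less room for $\zeta$. This one-sided dependence governs
the whole proof.

\begin{lemma}\label{lem:inherit}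
If $f$ satisfies $(C_n)$, then so does $p_\alpha:E_\alpha\to L_\tau$ for every $\alpha\in K$,
$\tau=f(\alpha)$.
\end{lemma}

\begin{proof}
Let $\beta\in E_\alpha$ and $\sigma=f(\beta)\in L_\tau$. The link of $\sigma$ in $L_\tau$ is
$L_{\sigma\cup\tau}$. The complex $E_\beta$, formed for the mapping $p_\alpha$, consists of all
$\gamma$ with $\alpha\cup\beta\cup\gamma\in K$ and
$f(\gamma)\cap(\sigma\cup\tau)=\emptyset$; this is $E_{\alpha\cup\beta}$ formed for $f$. So
the condition for $p_\alpha$ at $\beta$ is the condition for $f$ at $\alpha\cup\beta$.
\end{proof}

\section{Lifting tools}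

\begin{lemma}\label{lem:hlp}
Let $m\ge0$.
\begin{itemize}
\item[(i)] Let $p:E\to B$ be an $m$-fibration and $(X,Z)$ a relative CW complex whose cells have
dimension at most $m$. Let a homotopy $X\times I\to B$ be given. Every lift of it defined on
$X\times0\cup Z\times I$ extends to a lift on $X\times I$.
\item[(ii)] If $B$ is covered by open sets $O$ such that each $p^{-1}(O)\to O$ is an
$m$-fibration, then $p$ is an $m$-fibration.
\item[(iii)] Homotopy lifting for $I^m$ implies homotopy lifting for $I^k$, $k<m$.
\item[(iv)] Let $p:E\to B$ be an $m$-fibration, $c\subset\mathbb R^{m+1}$ a cube,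
$\varphi$ an $m$-dimensional convex polytope contained in a facet of $c$, and $g:c\to B$ a
map. Every lift of $g$ over $\partial c\setminus\operatorname{relint}\varphi$ extends to a lift
of $g$ over $c$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Extend over the cells in order of dimension. Pulling back along a characteristic map
$I^k\to X$, we have to extend a lift from $I^k\times0\cup\partial I^k\times I$ to
$I^k\times I$. This is possible because $(I^k\times I,\,I^k\times0\cup\partial I^k\times I)$ is
homeomorphic to $(I^k\times I,\,I^k\times0)$. The result is continuous because $I$ is compact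
and $X\times I$ therefore carries the weak topology.

(ii) Given a homotopy of $I^k$, $k\le m$, and an initial lift, use Lebesgue's lemma to subdivide
$I^k$ into cubes and $I$ into intervals such that each product of a cube and an interval is mapped
into one of the sets $O$. Treat the intervals successively. Over an interval $J$ treat the faces
$Q$ of the cubical subdivision in order of dimension: the lift on
$Q\times\{\min J\}\cup\partial Q\times J$ lies in some $p^{-1}(O)$ and extends to $Q\times J$
by (i).

(iii) Compose the homotopy and the initial lift with the projection $I^m\to I^k$, lift, and restrict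
to $I^k\times\{0\}\subset I^m$.

(iv) We show that $(c,\partial c\setminus\operatorname{relint}\varphi)$ is homeomorphic to
$(I^m\times I,I^m\times0)$. For $m=0$ this is obvious: $c$ is an interval and $\varphi$ one of its
end points. Let $m\ge1$ and let the center of $c$ be the origin. Radial projection is a
homeomorphism $\partial c\to S^m$. It also maps the whole hyperplane of the facet containing
$\varphi$ homeomorphically onto an open hemisphere. Let $\Phi$ be the image of $\varphi$, and let
$o\in\Phi$ be
the image of a point $o'\in\operatorname{relint}\varphi$. The parts in this hemisphere of the great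
semicircles from $o$ to $-o$ correspond to the rays in
the hyperplane starting at $o'$. As $\varphi$ is compact and convex and
$o'\in\operatorname{relint}\varphi$,
each ray leaves $\varphi$ at exactly one point, which depends continuously on the ray. So each
semicircle meets $\Phi$ in an arc starting at $o$, of a length $r\in(0,\pi)$ that depends
continuously on the semicircle. Rescaling each semicircle linearly, $[0,r]$ to $[0,\frac\pi2]$
and $[r,\pi]$ to $[\frac\pi2,\pi]$, we get a homeomorphism of $S^m$ that carries $\Phi$ to a
closed hemisphere and the image of $\operatorname{relint}\varphi$ to the open one. Extending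
radially, we see that $(c,\partial c\setminus\operatorname{relint}\varphi)$ is homeomorphic to
$B^{m+1}$ with a closed hemisphere of its boundary, hence to $(I^m\times I,I^m\times0)$.
\end{proof}

\begin{lemma}\label{lem:fill}
Let $p:E\to B$ be an $(n+1)$-fibration with $n$-connected fibers, and let $0\le k\le n+1$. If
$g:B^k\to B$ and $h:\partial B^k\to E$ satisfy $ph=g|_{\partial B^k}$, then $h$ extends to a
lift of $g$.
\end{lemma}

\begin{proof}
Let $G(u,r)=g((1-r)u)$, a contraction of $g$ to the constant map $g(0)$. Lift
$G|_{\partial B^k\times I}$ starting with $h$. At $r=1$ this lift maps $\partial B^k$ into the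
fiber $p^{-1}(g(0))$; extend it over $B^k$ inside this fiber. Now lift $G$ backwards, from
$r=1$ to $r=0$, relative to the lift already given on $\partial B^k\times I$
(Lemma~\ref{lem:hlp}(i); here $k\le n+1$ is used). At $r=0$ this is the required lift.
\end{proof}

\section{Path lifting for open simplicial mappings}\label{sec:paths}

For $n=-1$, the implication (b)$\Rightarrow$(c) says that paths can be lifted if all $p_\alpha$
are surjective. We prove it by hand. By Lemma~\ref{lem:hlp}(ii) it suffices to lift paths over
each $\operatorname{st}\tau$. We use induction on $\dim L_\tau$, for all mappings satisfying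
$(C_{-1})$ at once.

Let $\gamma:I\to\operatorname{st}\tau$ be a path and $f(z_0)=\gamma(0)$. Put $\xi_0=\xi(z_0)$
and $\alpha=\operatorname{supp}\xi_0$. By Lemma~\ref{lem:inherit}, $p_\alpha$ satisfies
$(C_{-1})$. The links of simplices in $L_\tau$ have smaller dimension than $L_\tau$, so
$p_\alpha$ is a $0$-fibration by induction and Lemma~\ref{lem:hlp}(ii). We keep the coordinate
$\xi=\xi_0$ at all times and look for $\zeta$.

The set $A=\{t:\gamma(t)\in\operatorname{int}\tau\}$ is closed, and $W=I\setminus A$ is a
disjoint union of relatively open intervals $J$. On each of them we need a map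
$\zeta:J\to|E_\alpha|$ with $p_\alpha\zeta=\lambda\gamma$. If $0\in J$, start at $t=0$ with
$\zeta(z_0)$. If not, choose any $t_J\in J$ and start with a point of
$p_\alpha^{-1}(\lambda(\gamma(t_J)))$, which exists because $p_\alpha$ is surjective. From the
starting time, lift $\lambda\gamma$ forward and backward over longer and longer compact
subintervals of $J$. Then
\[
\tilde\gamma(t)=\Psi(\gamma(t),\xi_0,\zeta(t))\ \ (t\in W),\qquad
\tilde\gamma(t)=\Psi(\gamma(t),\xi_0)\ \ (t\in A)
\]
is a lift of $\gamma$ starting at $z_0$. It is continuous: its coordinates over $\tau$ are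
$\gamma(t)_{f(v)}(\xi_0)_v$, and its other coordinates are $\theta(\gamma(t))\zeta_v(t)$ on $W$ and
$0$ on $A$; the latter lie between $0$ and $\theta(\gamma(t))$ and so
tend to $0$ at $A$. \qed

\medskip

Think of $J$ as cut into short intervals that accumulate only at the open ends of $J$. Each short
interval is filled from one end point; the other end point is its exit. The exits lead away from
the starting point, toward an open end of $J$ or toward $t=1$, so no interval is ever asked to
match prescribed values at both ends. For a homotopy of $I^{n+1}$, three new difficulties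
appear.

\begin{itemize}
\item The initial proportions $\xi_0(x)$ vary with $x\in I^{n+1}$, and $\zeta$ must lie in
$|E_{\operatorname{supp}\xi}|$, a complex that jumps. To work in a single $E_\alpha$ on each
cube, the simplex $\alpha$ must contain $\operatorname{supp}\xi$ at all points of the cube. Even
on a small cube the union of the supports of $\xi_0$ need not be a simplex. We shall set small
coordinates to zero (``trim''), with a threshold growing from $0$ with time.
\item Near time $0$ the threshold is too small to help. There we shall use the induction
hypothesis for the whole map over $\operatorname{st}\tau\setminus\operatorname{int}\tau$.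
\item In dimension $n+2$ exits have to be organized, and they may lead from $c$ to $c'$ only if
$E_{\alpha(c)}\subset E_{\alpha(c')}$, where $\alpha(c)$ is the simplex used on $c$. By
(\ref{eq:mono}) this holds if $\alpha(c')\subset\alpha(c)$. We shall arrange that $\alpha(c)$
never grows when one moves upward in time.
\end{itemize}

\section{Dyadic cells and flows on graphs}

\subsection{Cells cut out by dyadic cubes}

For $j\ge0$ the \emph{level-$j$ grid} of $\mathbb R^N$ consists of the products of $N$ factors, each
a point of $2^{-j}\mathbb Z$ or an interval $[i2^{-j},(i+1)2^{-j}]$, $i\in\mathbb Z$. The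
relative interiors of its cells partition $\mathbb R^N$. A grid of higher level subdivides the
grid of lower level. In particular, if $F$ is a cell of level at most $j$ and a point of $F$ lies
in the relative interior of the level-$j$ cell $G$, then $G\subset F$. A \emph{dyadic cube} of
level $j$ is an $N$-dimensional cell of the level-$j$ grid. Two dyadic cubes whose interiors meet
are nested.

The maximal cubes of a suitable family cover an open set, but adjacent cubes may have different
sizes, so faces need not match. The next lemma describes the resulting cells: near a point,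
use the finest grid in sight.

\begin{lemma}\label{lem:dyadic}
Let $N\ge1$, let $P\subset\mathbb R^N$ be a product of nondegenerate compact intervals with end
points in $2^{-q}\mathbb Z$, $q\ge0$, and let $O$ be open in $P$. Consider only dyadic cubes of
level at least $q$ contained in $P$, and let $\mathcal B$ be a family of such cubes contained in
$O$ with the following property: each $w\in O$ has a $\rho>0$ such that every cube of side at most
$\rho$ meeting the open $\rho$-ball about $w$ belongs to $\mathcal B$. Let $\mathcal W$ be the
family of maximal cubes of $\mathcal B$.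
\begin{itemize}
\item[(i)] The cubes of $\mathcal W$ have disjoint interiors and union $O$, and they are locally
finite in $O$.
\item[(ii)] For $x\in O$ let $j(x)$ be the largest level of a cube of $\mathcal W$ containing $x$,
and let $G(x)$ be the cell of the level-$j(x)$ grid with $x\in\operatorname{relint}G(x)$. Call the
sets $G(x)$, $x\in O$, the \emph{cells} of $O$. Their relative interiors partition $O$; points in
the relative interior of the same cell lie in the same cubes of $\mathcal W$; the cells are locally
finite in $O$; the boundary of a cell is a union of cells of smaller dimension; the cubes of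
$\mathcal W$ are exactly the $N$-dimensional cells, and each face of such a cube is a union of
cells.
\item[(iii)] Let $\varphi$ be an $(N-1)$-dimensional cell. It lies in a facet of each cube of
$\mathcal W$ containing it. If $\varphi\subset\partial P$, exactly one cube of $\mathcal W$
contains $\varphi$. Otherwise exactly two do, one on each side of the hyperplane of $\varphi$.
\end{itemize}
In particular $O$ is a locally finite CW complex of dimension at most $N$.
\end{lemma}

\begin{proof}
(i) Levels of cubes of $\mathcal B$ are bounded below by $q$, so each lies in a maximal one.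
Maximal cubes with overlapping interiors are nested, hence equal. Each $w\in O$ lies in arbitrarily
small cubes, and these belong to $\mathcal B$. Let $c\in\mathcal W$ meet the open $\rho$-ball
about $w$, and suppose that it has side at most $\rho/2$ and level greater than $q$. The dyadic cube
of twice its side that contains it has level at least $q$, so it lies in $P$, which is a union of
level-$q$ cubes. Hence it belongs to $\mathcal B$, a contradiction. So the cubes of
$\mathcal W$ meeting this ball have side greater than $\rho/2$ or level $q$, and they are finitely
many.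

(ii) Let $x\in O$, $j=j(x)$, $G=G(x)$. The cubes of $\mathcal W$ containing $x$ have level at most
$j$, hence contain $G$; in particular $G\subset O$. Let $y\in\operatorname{relint}G$. Then $y$ lies
in all these cubes. Conversely, let $y\in c'\in\mathcal W$. If $c'$ has level at most $j$, then
$x\in G\subset c'$. Suppose the level of $c'$ is greater than $j$, and let $c''\supset c'$ be the
dyadic cube of level $j$. As $j\ge q$, we have $c''\subset P$; as $y\in c''$, we have
$x\in G\subset c''$. The finitely many cubes of $\mathcal W$ containing $x$ cover a neighborhood of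
$x$ in $P$, hence a nonempty open subset of $\operatorname{int}c''$; so one of them, $c$, satisfies
$\operatorname{int}c\cap\operatorname{int}c''\ne\emptyset$. The level of $c$ is at most $j$, so
$c\supset c''\supset c'$. Since $c\ne c'$ by their levels, this contradicts the disjointness of
interiors. Thus $x$ and $y$ lie in the same cubes, $j(y)=j$ and $G(y)=G$. Hence the relative
interiors of different cells are disjoint; they cover $O$.

Let $y\in\partial G$. The cubes containing $x$ contain $y$, so $j(y)\ge j$. Let $F$ be the proper
face of $G$ with $y\in\operatorname{relint}F$. It is a level-$j$ cell, so $G(y)\subset F$ and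
$\dim G(y)<\dim G$. In the same way, if $y$ lies in a face $F$ of a cube $c\in\mathcal W$, then
$j(y)$ is at least the level of $c$, and $G(y)\subset F$. If a cell $G(x)$ meets a compact set
$Q\subset O$, then all cubes of $\mathcal W$ containing $x$ meet $Q$, and $G(x)$ is a
level-$j(x)$ cell contained in one of them, where $j(x)$ is one of their levels. By (i) this
leaves finitely many cells.

If $x\in\operatorname{int}c$, $c\in\mathcal W$, then no other cube of $\mathcal W$ contains $x$,
and $G(x)=c$. If $\dim G(x)=N$, a cube of $\mathcal W$ of level $j(x)$ containing $x$ contains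
$G(x)$ and hence equals it.

(iii) Let $x\in\operatorname{relint}\varphi$, so $\varphi=G(x)$, and let $c\in\mathcal W$ contain
$\varphi$; by (ii) the cubes containing $\varphi$ are the cubes containing $x$. Since
$G(x)\ne c$, $x$ lies in the relative
interior of a proper face $F$ of $c$, and $\varphi\subset F$ because the level of $c$ is at most
$j(x)$. So $F$ is a facet, and near $x$ the cube $c$ is a half-ball on one side of the hyperplane
of $\varphi$. Two cubes on the same side would have overlapping interiors. If
$\varphi\subset\partial P$, then $\varphi$ lies in a facet of $P$, only one side is available, and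
some cube contains $x$. Otherwise $x\in\operatorname{int}P$, because $\partial P$ is a union of
level-$j(x)$ cells; the cubes containing $x$ cover a neighborhood of $x$, so there is one on each
side.
\end{proof}

\subsection{Flowing to infinity}

In an infinite family of adjacent cubes we want to choose, for each cube, a neighbor to exit to,
such that only finitely many cubes flow through any given one.

\begin{lemma}\label{lem:graph}
Let $\mathcal G$ be an infinite connected locally finite graph. There is a map $\operatorname{next}$
sending each vertex to an adjacent one, without cycles, such that for every vertex $w$ only finitely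
many vertices $v$ satisfy $\operatorname{next}^i(v)=w$ for some $i\ge0$.
\end{lemma}

\begin{proof}
Choose a spanning tree and a root $o$. Let $T_v$ be the set of descendants of $v$, including $v$.
If $T_v$ is infinite, let $\operatorname{next}(v)$ be a child $v'$ of $v$ with $T_{v'}$ infinite;
it exists because $v$ has finitely many children. If $T_v$ is finite, let
$\operatorname{next}(v)$ be the parent of $v$; it exists because $T_o$ is infinite. Every orbit
first ascends through vertices with finite $T_v$, and from the first vertex with infinite $T_v$ on
it descends forever. So there are no cycles.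

Let $\operatorname{next}^i(v)=w$. If $T_w$ is finite, the orbit of $v$ has only ascended before
reaching $w$, so $v$
belongs to the finite set $T_w$. If $T_w$ is infinite, the first vertex $a$ with $T_a$ infinite on
the orbit of $v$ lies on the tree path from $o$ to $w$, which leaves finitely many $a$; and $v=a$
or $v\in T_{a'}$ for one of the finitely many children $a'$ of $a$ with $T_{a'}$ finite.
\end{proof}

\section{From connected fibers to homotopy lifting}\label{sec:main}

For $\tau\in L$, and for $\alpha_0=\emptyset$ or $\alpha_0\in K$ with $f(\alpha_0)\subset\tau$,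
put
\[
N(\tau,\alpha_0)=\{z\in f^{-1}(\operatorname{st}\tau):\operatorname{car}z\supseteq\alpha_0\}
=\{z\in f^{-1}(\operatorname{st}\tau):\operatorname{supp}\xi(z)\supseteq\alpha_0\}.
\]
So $N(\tau,\emptyset)=f^{-1}(\operatorname{st}\tau)$, which is what (c) requires. If
$f(\alpha_0)=\tau$, then $N(\tau,\alpha_0)=\operatorname{st}\alpha_0$, which will give (a).

\begin{proposition}\label{prop:main}
If $f$ satisfies $(C_n)$, then $f:N(\tau,\alpha_0)\to\operatorname{st}\tau$ is an
$(n+1)$-fibration for all $\tau,\alpha_0$ as above.
\end{proposition}

The rest of this section proves the proposition, by induction on $\dim L_\tau$, simultaneously for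
all mappings satisfying $(C_n)$.

\subsection{What the induction hypothesis gives}

If $\sigma\supsetneq\tau$ is a simplex of $L$, then $\dim L_\sigma<\dim L_\tau$, because
$\rho\cup(\sigma\setminus\tau)\in L_\tau$ for $\rho\in L_\sigma\cup\{\emptyset\}$.

\begin{itemize}
\item[(I1)] \emph{For $\alpha\in K$ with $f(\alpha)=\tau$, $p_\alpha:|E_\alpha|\to|L_\tau|$ is an
$(n+1)$-fibration with $n$-connected fibers.} The fibers are $n$-connected by $(C_n)$. By
Lemma~\ref{lem:inherit}, $p_\alpha$ satisfies $(C_n)$. The link of $\sigma\in L_\tau$ in $L_\tau$
is $L_{\sigma\cup\tau}$, of dimension less than $\dim L_\tau$. By the induction hypothesis,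
applied to $p_\alpha$ with empty $\alpha_0$, $p_\alpha$ is an $(n+1)$-fibration over each open
star of $|L_\tau|$; use Lemma~\ref{lem:hlp}(ii).
\item[(I2)] \emph{The restriction
$N(\tau,\alpha_0)\setminus f^{-1}(\operatorname{int}\tau)\to
\operatorname{st}\tau\setminus\operatorname{int}\tau$ of $f$ is an $(n+1)$-fibration.} The base is
the union of the open sets $\operatorname{st}\sigma$, $\sigma\supsetneq\tau$. The preimage of
$\operatorname{st}\sigma$ is $N(\sigma,\alpha_0)$, and $\dim L_\sigma<\dim L_\tau$. Use the
induction hypothesis and Lemma~\ref{lem:hlp}(ii).
\end{itemize}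

If $L_\tau=\emptyset$, then $\operatorname{st}\tau=\operatorname{int}\tau$, both statements are
vacuous, and $W=\emptyset$ below.

\subsection{The lifting problem and the constants}

By Lemma~\ref{lem:hlp}(iii) it suffices to lift a homotopy $H$ of $D=[0,1]^{n+1}$ in
$\operatorname{st}\tau$, with a given initial lift $\tilde h_0:D\to N(\tau,\alpha_0)$. Put
$\xi_0=\xi\circ\tilde h_0:D\to F_\tau$. The set $V_0=\bigcup_x\operatorname{supp}\xi_0(x)$ is
finite by compactness. Let $M$ be the maximal number of vertices of a simplex of $K$ meeting $V_0$;
it is finite because $K$ is locally finite. Put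
\[
\mu=\frac1{16M},\qquad C=2\sqrt{n+2},
\]
and choose $\eta=2^{-j_0}\le\mu$ such that $|\xi_0(x)_v-\xi_0(x')_v|\le\mu$ for all $v$ whenever
$|x-x'|\le C\eta$. Rescale time so that $H$ is defined on $P=D\times[0,\eta]$. Put
\[
A=H^{-1}(\operatorname{int}\tau),\qquad W=P\setminus A,\qquad
W_0=\{x\in D:(x,0)\in W\}.
\]
Since $\operatorname{int}\tau=\{\theta=0\}$ is closed in $\operatorname{st}\tau$, $A$ is closed, so
$W$ and $W_0$ are open in $P$ and
$D$. On $W$ we write $\lambda$ for $\lambda\circ H:W\to|L_\tau|$.

\subsection{Short times}

Over $W_0$ the values $\zeta(\tilde h_0(x))$ are prescribed at $t=0$. We carry them a little way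
into positive time by means of (I2).

Let $\delta_1(x)=\min\{\eta,\frac12\operatorname{dist}((x,0),A)\}$, or $\delta_1=\eta$ if
$A=\emptyset$. This is continuous and positive on $W_0$, and $(x,t)\in W$ for $x\in W_0$,
$0\le t\le\delta_1(x)$. Now $W_0$ is a CW complex of dimension at most $n+1$: for $n\ge0$ apply
Lemma~\ref{lem:dyadic} with $P=D$, $O=W_0$, $q=0$ and the family of all dyadic cubes contained in
$W_0$; for $n=-1$, $D$ is a point. By (I2) and Lemma~\ref{lem:hlp}(i), the homotopy
$(x,r)\mapsto H(x,r\delta_1(x))$ on $W_0\times[0,1]$ has a lift to
$N(\tau,\alpha_0)\setminus f^{-1}(\operatorname{int}\tau)$ starting with $\tilde h_0$. Its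
coordinates at $r=t/\delta_1(x)$ are continuous maps
\[
\xi_1(x,t)\in F_\tau,\quad\operatorname{supp}\xi_1\supseteq\alpha_0,\qquad
\zeta_1(x,t)\in|E_{\operatorname{supp}\xi_1(x,t)}|,\quad p\zeta_1=\lambda
\qquad(x\in W_0,\ t\le\delta_1(x)),
\]
which at $t=0$ agree with the coordinates of $\tilde h_0$.

The map $\xi_1$ is not controlled near the boundary of $W_0$. We therefore use it only up to a
time $\delta(x)$ that is small there. \emph{There is a continuous $\delta:D\to[0,\eta]$, zero exactly
on $D\setminus W_0$, with $\delta\le\delta_1$ on $W_0$ and}
\[
|\xi_1(x,t)_v-\xi_0(x)_v|\le\kappa(x):=\min\{\mu,\operatorname{dist}(x,D\setminus W_0)\}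
\quad\text{for all }v,\ x\in W_0,\ t\le\delta(x);
\]
here and below the distance is omitted if $W_0=D$. Indeed, let $x_0\in W_0$. Near $(x_0,0)$ only
finitely many coordinates of $\xi_1$ and $\xi_0$ are nonzero, $\xi_1(\cdot,0)=\xi_0$, and
$\kappa$ is continuous and positive on $W_0$. So there are a neighborhood
$O_{x_0}\subset W_0$ of $x_0$ and $r_{x_0}>0$ such that $r_{x_0}\le\delta_1(x)$ and the inequality
holds for $x\in O_{x_0}$, $t\le r_{x_0}$. Take a locally finite partition of unity $(\psi_i)$ on
$W_0$ with $\operatorname{supp}\psi_i\subset O_{x_i}$, and put
$\delta(x)=\min\{\sum_i\psi_i(x)r_{x_i},\operatorname{dist}(x,D\setminus W_0)\}$ on $W_0$ and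
$\delta=0$ elsewhere. For $x\in W_0$ the sum is at most $r_{x_i}$ for some $i$ with
$x\in O_{x_i}$, as required.

Let $R_1=\{(x,t):x\in W_0,\ t\le\delta(x)\}$. It is contained in $W$ and is a neighborhood of
$W_0\times0$ in $P$. Define $a:P\to F_\tau$ by
\[
a(x,t)=\xi_1\bigl(x,\min(t,\delta(x))\bigr)\ \ (x\in W_0),\qquad a(x,t)=\xi_0(x)\ \
(x\notin W_0).
\]
It is continuous; at points with $x\notin W_0$ this follows from
$|a(x',t)_v-\xi_0(x')_v|\le\operatorname{dist}(x',D\setminus W_0)$ for $x'\in W_0$. Moreover
\begin{gather}
a(x,0)=\xi_0(x),\qquad \operatorname{supp}a\supseteq\alpha_0,\qquad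
|a(x,t)_v-\xi_0(x)_v|\le\mu,\notag\\
\zeta_1(w)\in|E_{\operatorname{supp}a(w)}|\qquad(w\in R_1).\label{eq:R1}
\end{gather}
Finally,
\begin{equation}\label{eq:M}
\operatorname{supp}a(w)\text{ has at most $M$ elements, and for each $u\in\tau$ some $v$ over $u$
has }a(w)_v\ge\tfrac1M .
\end{equation}
Indeed, for $u\in\tau$ some $v$ over $u$ has $\xi_0(x)_v\ge\frac1M>\mu$, because
$\operatorname{supp}\xi_0(x)$ has at most $M$ elements. Then $a(x,t)_v>0$, so
$\operatorname{supp}a(x,t)$ meets $V_0$ and has at most $M$ elements as well; the second claim
follows.

\subsection{Trimming}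

Let $\nu(r)=\max\{|a(w)_v-a(w')_v|:\ v,\ |w-w'|\le r\}$ be the modulus of continuity of $a$. As
$P$ is compact and convex, $\nu$ is nondecreasing, subadditive and tends to $0$ at $0$; hence it is
continuous. Put
\[
\omega(t)=t+\nu(Ct).
\]
The term $\nu(Ct)$ will absorb the variation of $a$ over distances comparable to $t$.
We have $\omega(0)=0$. If $|w-w'|\le C\eta$, then $|a(w)_v-a(w')_v|\le\mu+\mu+\mu$ by comparison with
$\xi_0$. So $\omega\le\eta+3\mu\le4\mu=\frac1{4M}$ on $[0,\eta]$. For $w=(x,t)\in P$ put
\[
b(w)_v=\frac{\hat a_v(w)}{\sum_{f(v')=f(v)}\hat a_{v'}(w)},\qquad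
\hat a_v(w)=\begin{cases}a(w)_v,&v\in\alpha_0,\\ \max(a(w)_v-\omega(t),0),&v\notin\alpha_0.
\end{cases}
\]
The denominators are positive by (\ref{eq:M}) and $\omega<\frac1M$. So $b:P\to F_\tau$ is
continuous, $b(x,0)=\xi_0(x)$, and
\begin{equation}\label{eq:supp}
\operatorname{supp}b(w)=\alpha_0\cup\{v:a(w)_v>\omega(t)\}\subset\operatorname{supp}a(w).
\end{equation}

It now suffices to find a continuous $\tilde\zeta:W\to|K|$ with
\begin{equation}\label{eq:goal}
\tilde\zeta(w)\in|E_{\operatorname{supp}b(w)}|,\qquad p\,\tilde\zeta=\lambda,\qquad
\tilde\zeta(x,0)=\zeta(\tilde h_0(x))\quad(x\in W_0).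
\end{equation}
Indeed, $\tilde H=\Psi(H,b,\tilde\zeta)$ is then a lift of $H$ to $N(\tau,\alpha_0)$ starting with
$\tilde h_0$. It is continuous: the coordinates over $\tau$ are $H_{f(v)}b_v$, and the other
coordinates are $\theta(H)\tilde\zeta_v$ on $W$ and $0$ on $A$, where $0\le\tilde\zeta_v\le1$ and
$\theta(H)$ is continuous on $P$ and vanishes on $A$.

The gap between $\operatorname{supp}b(w)$ and $\operatorname{supp}a(w)$ gives room for a simplex
$\alpha$ that is constant on cubes.

\subsection{Cutting $W$ into cubes}

Consider dyadic cubes $c\subset P$ of level at least $j_0$, that is, of side at most $\eta$. Call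
$c$ \emph{good} if $c\subset W$ and, in case $c$ meets $D\times0$, also $c\subset R_1$. Each $w\in W$
has $\rho>0$ such that all cubes of side at most $\rho$ meeting the open $\rho$-ball about $w$ are
good: if $w\in D\times0$, because $R_1\subset W$ is a neighborhood of $w$ in $P$; otherwise, because
small cubes near $w$ lie in $W$ and miss $D\times0$. So Lemma~\ref{lem:dyadic} applies with
$N=n+2$, $O=W$, $q=j_0$ and the family of good cubes. Let $\mathcal W$ be the family of maximal good
cubes,
$\mathcal Z\subset\mathcal W$ the set of those meeting $D\times0$, $|\mathcal Z|$ their union, and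
$\mathcal X=\mathcal W\setminus\mathcal Z$. Then
\[
W_0\times0\subset|\mathcal Z|\subset R_1 ,
\]
and $|\mathcal Z|$ is closed in $W$ by local finiteness. ``Cell'' means cell of $W$. By
Lemma~\ref{lem:dyadic}(ii), a cell $s$ is contained in every cube of $\mathcal W$ that meets
$\operatorname{relint}s$. So either some cube of $\mathcal Z$ contains $s$, or
$s\not\subset|\mathcal Z|$; in the second case $\operatorname{relint}s$ misses $|\mathcal Z|$, and
all cubes of $\mathcal W$ containing $s$ belong to $\mathcal X$.

\subsection{Labels}

We now choose the simplex $\alpha(c)$, the \emph{label} of $c$, for $c\in\mathcal X$. A first choice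
would be the set of all
$v$ with $a_v>\omega$ somewhere on $c$, together with $\alpha_0$. To make labels monotone in time
we include everything that is seen further up.

For $c,c'\in\mathcal X$ say that $c'$ is \emph{above} $c$ if the bottom height of $c'$ equals the top
height of $c$ and the projections of $c,c'$ to $D$ have overlapping interiors (for $n=-1$, where
$D$ is a point, the second condition is void); then
$c\cap c'\neq\emptyset$. Let $\alpha(c)$ be the union of $\alpha_0$ and the set of all $v$ for which
there are $c=c_0,c_1,\dots,c_k\in\mathcal X$, $k\ge0$, with $c_{i+1}$ above $c_i$ for each $i<k$, and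
a point $w_k=(x_k,t_k)\in c_k$ with $a(w_k)_v>\omega(t_k)$.

\begin{itemize}
\item[(L1)] \emph{If $c'$ is above $c$, then $\alpha(c')\subset\alpha(c)$.} Prepend $c$ to the
chains.
\item[(L2)] \emph{If $w\in c\in\mathcal X$, then
$\operatorname{supp}b(w)\subset\alpha(c)\subset\operatorname{supp}a(w)$.} The first inclusion
follows from (\ref{eq:supp}), using chains with $k=0$. For the second, recall
$\alpha_0\subset\operatorname{supp}a(w)$, and
let $v\in\alpha(c)\setminus\alpha_0$, with a chain and $w_k$ as above. Consecutive cubes meet, so
\[
|w-w_k|\le\sum_i\operatorname{diam}c_i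
=\sqrt{n+2}\,\bigl(\operatorname{top}(c_k)-\operatorname{bottom}(c_0)\bigr)
\le\sqrt{n+2}\,\operatorname{top}(c_k).
\]
The cube $c_k$ is dyadic and misses $D\times0$. So its bottom height is a positive multiple of its
side; hence the side is at most $\operatorname{bottom}(c_k)\le t_k$, $\operatorname{top}(c_k)\le2t_k$,
and $|w-w_k|\le Ct_k$. Therefore
\[
a(w)_v\ge a(w_k)_v-\nu(Ct_k)>\omega(t_k)-\nu(Ct_k)=t_k>0 .
\]
\end{itemize}

For any cell $s\not\subset|\mathcal Z|$ put
$\alpha(s)=\bigcup\{\alpha(c):c\in\mathcal W,\ c\supset s\}$, which extends the notation from cubes
of $\mathcal X$. By (L2),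
$\operatorname{supp}b(w)\subset\alpha(s)\subset\operatorname{supp}a(w)$ for $w\in s$. So $\alpha(s)$
is a simplex of $K$ with at most $M$ elements, $f(\alpha(s))=\tau$, and by (\ref{eq:mono})
\begin{equation}\label{eq:sandwich}
E_{\operatorname{supp}a(w)}\subset E_{\alpha(s)}\subset E_{\operatorname{supp}b(w)}\qquad(w\in s).
\end{equation}
If $s'\subset s$ are cells not contained in $|\mathcal Z|$, then every cube containing $s$ contains
$s'$; so $\alpha(s)\subset\alpha(s')$, and
\begin{equation}\label{eq:faces}
E_{\alpha(s')}\subset E_{\alpha(s)} .
\end{equation}

\subsection{Exit cells}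

Let $\mathcal G$ be the graph whose vertices are the cubes of $\mathcal X$, two different cubes
being joined if they have equal labels and contain a common $(n+1)$-cell. By
Lemma~\ref{lem:dyadic}(iii) this cell lies in no third cube, so it is not contained in
$|\mathcal Z|$. The graph is locally finite, since each cube contains finitely many cells. Labels are
constant on its components.

\medskip
\noindent\textbf{Claim.} \emph{A finite component $\mathcal C$ of $\mathcal G$ contains a cube $c_*$
with an $(n+1)$-cell $\varphi_*\subset\partial c_*$, $\varphi_*\not\subset|\mathcal Z|$, which lies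
either in no other cube of $\mathcal W$, or in exactly one other cube $c'$, where
$c'\in\mathcal X$ and $\alpha(c')\subsetneq\alpha(c_*)$.}

\begin{proof}
Let $c_*\in\mathcal C$ have maximal top height $t^*>0$. The top face of $c_*$ is a union of
finitely many cells; since it is $(n+1)$-dimensional, one of them is an $(n+1)$-cell
$\varphi_*$.

If $t^*=\eta$, then $\varphi_*\subset\partial P$, and no cube but $c_*\in\mathcal X$ contains it; so
$\varphi_*\not\subset|\mathcal Z|$.

If $t^*<\eta$, then $\operatorname{relint}\varphi_*$ is open in the hyperplane of height
$t^*\in(0,\eta)$. So it projects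
into $\operatorname{int}D$, and $\varphi_*\not\subset\partial P$. By Lemma~\ref{lem:dyadic}(iii)
exactly one other cube $c'\in\mathcal W$ contains $\varphi_*$; it lies on the upper side, and
$\varphi_*$ lies in a facet of it. Hence the bottom of $c'$ has height $t^*>0$, so
$c'\in\mathcal X$, and $c'$ is above $c_*$. Only $c_*$ and $c'$ contain $\varphi_*$, so
$\varphi_*\not\subset|\mathcal Z|$. By (L1), $\alpha(c')\subset\alpha(c_*)$. Equality would put
$c'$ into $\mathcal C$, contrary to the maximality of $t^*$.
\end{proof}

Now define an $(n+1)$-cell $\varphi(c)\subset\partial c$, $\varphi(c)\not\subset|\mathcal Z|$, the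
\emph{exit cell} of $c$, for every $c\in\mathcal X$. By Lemma~\ref{lem:dyadic}(iii) it is contained
in a facet of $c$, but it may be smaller than the facet. In an
infinite component of $\mathcal G$ choose $\operatorname{next}$ by Lemma~\ref{lem:graph}, and let
$\varphi(c)$ be an $(n+1)$-cell common to $c$ and $\operatorname{next}(c)$. In a finite component
choose $c_*,\varphi_*$ by the Claim and a spanning tree with root $c_*$. For $c\ne c_*$ let
$\operatorname{next}(c)$ be the parent of $c$ and $\varphi(c)$ an $(n+1)$-cell common to $c$ and
$\operatorname{next}(c)$; put $\varphi(c_*)=\varphi_*$. Below, ``root'' always means the root of a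
finite component. If $c$ is not a root, then $c$ and $\operatorname{next}(c)$ are the only cubes
containing $\varphi(c)$.

\medskip
\noindent\emph{Different cubes have different exit cells.} Suppose $\varphi(c)=\varphi(c')$,
$c\ne c'$. No other cube contains this cell. If $c$ is not a root, then
$\operatorname{next}(c)=c'$, so $c'$ has the same label as $c$. Then $c'$ is not a root either,
because by the Claim the exit cell of a root is not shared with a cube of equal label. So
$\operatorname{next}(c')=c$, a
cycle, which is impossible. The same holds with $c$ and $c'$ exchanged. If both are roots, the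
Claim gives $\alpha(c')\subsetneq\alpha(c)\subsetneq\alpha(c')$, which is impossible.

\medskip
\noindent\emph{Each cube waits for finitely many others.} For $c'',c\in\mathcal X$, $c''\ne c$,
write $c''\to c$ if $\varphi(c'')\subset c$. Then either $c=\operatorname{next}(c'')$, in the same
component and with the same label; or $c''$ is a root and
$\alpha(c)\subsetneq\alpha(c'')$, so the component changes. In all cases
\begin{equation}\label{eq:arrow}
c''\to c\quad\Longrightarrow\quad\alpha(c)\subset\alpha(c'')\quad\text{and}\quad
E_{\alpha(c'')}\subset E_{\alpha(c)} .
\end{equation}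
There are no cycles of arrows: along a cycle the label would be constant, so all its arrows would be
of the first kind, and
$\operatorname{next}$ has no cycles. We show by downward induction on the number of elements of
$\alpha(c)$, which is at most $M$, that only finitely many cubes are connected to $c$ by a chain of
arrows ending at $c$. Going backward inside the component of $c$, one reaches only finitely many
cubes $c_1$ (including $c$), by Lemma~\ref{lem:graph} or because the component is finite. An arrow
into such a
$c_1$ from another component comes from a cube whose exit cell is one of the finitely many cells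
of $c_1$; by the distinctness of exit cells there are finitely many such cubes. They have larger
labels, so the induction hypothesis applies to them. Hence every $c$ has a finite \emph{rank}, the
length of the longest chain of arrows ending at $c$, and $c''\to c$ implies
$\operatorname{rank}c''<\operatorname{rank}c$.

\subsection{Construction of $\tilde\zeta$}

On $|\mathcal Z|\subset R_1$ put $\tilde\zeta=\zeta_1$. By (\ref{eq:R1}), (\ref{eq:supp}) and
(\ref{eq:mono}), the conditions (\ref{eq:goal}) hold there, including the one at $t=0$, since
$W_0\times0\subset|\mathcal Z|$. Moreover, by (\ref{eq:R1}) and (\ref{eq:sandwich}),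
\begin{equation}\label{eq:start}
\tilde\zeta(w)\in|E_{\alpha(s)}|\qquad\text{if }w\in s\cap|\mathcal Z|,\ s\not\subset|\mathcal Z|.
\end{equation}
Over every cell $s\not\subset|\mathcal Z|$ that is not an exit cell we shall define
$\tilde\zeta$ with values in $|E_{\alpha(s)}|$; over an exit cell $\varphi(c)$ it will have values in
$|E_{\alpha(c)}|$.

\medskip
\noindent\emph{Cells of dimension at most $n+1$.} Take the cells $s\not\subset|\mathcal Z|$ of
dimension at most $n$ in order of dimension, and then the $(n+1)$-cells $s\not\subset|\mathcal Z|$
that are not exit cells. The boundary $\partial s$ is a union of finitely many cells of dimension at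
most $n$,
where $\tilde\zeta$ is already defined, and its values there lie in $|E_{\alpha(s)}|$: on
$|\mathcal Z|$ by (\ref{eq:start}), on the other cells by (\ref{eq:faces}). On
$\operatorname{relint}s$, which misses $|\mathcal Z|$, nothing has been defined. By (I1),
Lemma~\ref{lem:fill} applies to $p_{\alpha(s)}$; here the $n$-connectedness of the fibers is used.
So $\tilde\zeta$ extends over $s$ as a lift of $\lambda$ with values in $|E_{\alpha(s)}|$.

\medskip
\noindent\emph{Cubes.} Take the cubes $c\in\mathcal X$ in order of rank; those of equal rank can be
treated in any order, since neither uses a value produced by the other. When the turn of $c$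
comes, $\tilde\zeta$ is defined on $\partial c\setminus\operatorname{relint}\varphi(c)$, with
values in $|E_{\alpha(c)}|$. Indeed, a cell $s\subset\partial c$ different from $\varphi(c)$ lies in
$|\mathcal Z|$, where (\ref{eq:start}) is used for $c$; or it was treated in the first part, and
$E_{\alpha(s)}\subset E_{\alpha(c)}$ by (\ref{eq:faces}); or it is $\varphi(c'')$ with $c''\to c$,
so $c''$ has smaller rank and was treated before, with values in
$|E_{\alpha(c'')}|\subset|E_{\alpha(c)}|$ by (\ref{eq:arrow}). On
$\operatorname{relint}\varphi(c)$ nothing has been defined: $\varphi(c)\not\subset|\mathcal Z|$,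
$\varphi(c)$ is no other cube's exit cell, and another cube containing it belongs to $\mathcal X$
and has larger rank. Since $p_{\alpha(c)}$ is an $(n+1)$-fibration by (I1),
Lemma~\ref{lem:hlp}(iv) with $m=n+1$ extends $\tilde\zeta$ over $c$ as a lift of $\lambda$ with
values in $|E_{\alpha(c)}|$. This also defines $\tilde\zeta$ on $\varphi(c)$.

\medskip
Now $\tilde\zeta$ is defined on $W$. It is continuous on each cube of $\mathcal W$, hence on $W$ by
local finiteness, and it lifts $\lambda$. If $w\notin|\mathcal Z|$, then $w$ lies in some
$c\in\mathcal X$, and
$\tilde\zeta(w)\in|E_{\alpha(c)}|\subset|E_{\operatorname{supp}b(w)}|$ by (\ref{eq:sandwich}). So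
(\ref{eq:goal}) holds, and Proposition~\ref{prop:main} is proved. \qed

\section{Proof of Theorem \ref{thm:main}}\label{sec:equiv}

\noindent\textbf{(b)$\Rightarrow$(c).} By Proposition~\ref{prop:main} with $\alpha_0=\emptyset$,
$f$ is an $(n+1)$-fibration over every $\operatorname{st}\tau$. These sets are open and cover
$|L|$. Apply Lemma~\ref{lem:hlp}(ii).

\medskip
For the two implications that lead to (b), let $\alpha\in K$, $\tau=f(\alpha)$, $q\in|L_\tau|$,
$0\le k\le n+1$, and let $\phi:\partial B^k\to p_\alpha^{-1}(q)$ be a map. We have to extend
$\phi$ to a map $B^k\to p_\alpha^{-1}(q)$. The idea is to put a small copy of $\phi$ next to a point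
of $\operatorname{int}\alpha$, to fill it there, and to read off the coordinate $\zeta$.

Fix $x\in\operatorname{int}\alpha$ and put $y=f(x)\in\operatorname{int}\tau$.
For $u\in\partial B^k$ and $0<\varepsilon<1$ the point $(1-\varepsilon)x+\varepsilon\phi(u)$ lies in
$\operatorname{st}\alpha$, as $\alpha\cup\operatorname{car}\phi(u)\in K$, and its image is
$y_\varepsilon=(1-\varepsilon)y+\varepsilon q$. We have $\theta(y_\varepsilon)=\varepsilon$ and
$\lambda(y_\varepsilon)=q$. If $z\in\operatorname{st}\alpha$ lies over $y_\varepsilon$, then
$\operatorname{supp}\xi(z)\supseteq\alpha$, so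
\begin{equation}\label{eq:read}
\zeta(z)\in|E_{\operatorname{supp}\xi(z)}|\subset|E_\alpha|\quad\text{lies over }q,
\qquad\text{and}\quad\zeta\bigl((1-\varepsilon)x+\varepsilon\phi(u)\bigr)=\phi(u).
\end{equation}

\medskip
\noindent\textbf{(a)$\Rightarrow$(b).} Apply $n$-regularity at $x$ with $U=\operatorname{st}\alpha$;
let $V,V'$ be the neighborhoods obtained. For small $\varepsilon$ the map
$h(u)=(1-\varepsilon)x+\varepsilon\phi(u)$ takes $\partial B^k$ into $V$, and
$y_\varepsilon\in V'$. So there is $\tilde h:B^k\to\operatorname{st}\alpha$ extending $h$ with
$f\tilde h\equiv y_\varepsilon$. By (\ref{eq:read}), $\zeta\circ\tilde h$ maps $B^k$ into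
$p_\alpha^{-1}(q)$ and extends $\phi$.

\medskip
\noindent\textbf{(c)$\Rightarrow$(b).} This is the argument of Example~\ref{ex:fold}. For
$u\in\partial B^k$, $0\le r\le1$, $t\in I$ put
\[
\tilde h_0(ru)=\bigl(1-\tfrac r2\bigr)x+\tfrac r2\phi(u),\qquad
H(ru,t)=(1-\rho)y+\rho q,\quad\rho=\tfrac12\max(r,t);
\]
for $k=0$ read $\tilde h_0=x$ and $r=0$. Then $f\tilde h_0=H(\cdot,0)$, and on $\partial B^k$ the
homotopy $H$ does not depend on $t$. By Lemma~\ref{lem:hlp}(i), applied to
$(B^k,\partial B^k)$ with $k\le n+1$, there is a lift $\tilde H$ of $H$ that starts with
$\tilde h_0$ and is constant in $t$ on $\partial B^k$. The compact set $\tilde h_0(B^k)$ lies in the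
open set $\operatorname{st}\alpha$, so there is $t_0>0$ with
$\tilde H(B^k\times\{t_0\})\subset\operatorname{st}\alpha$. There $\rho\ge t_0/2>0$, and
(\ref{eq:read}), with $\varepsilon=\rho$, shows that $\zeta\circ\tilde H(\cdot,t_0)$ maps $B^k$
into $p_\alpha^{-1}(q)$; on $\partial B^k$, where $\rho=\frac12$, it equals $\phi$.

\medskip
\noindent\textbf{(b)$\Rightarrow$(a).} Let $x\in|K|$, $\alpha=\operatorname{car}x$,
$\tau=f(\alpha)$, $y=f(x)\in\operatorname{int}\tau$. By Proposition~\ref{prop:main} with
$\alpha_0=\alpha$, the restriction $f_\alpha:\operatorname{st}\alpha\to\operatorname{st}\tau$ of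
$f$ is an $(n+1)$-fibration.

\emph{Its fibers are $n$-connected.} The fiber over $y'\in\operatorname{st}\tau$ consists of the
points $\Psi(y',\xi,\zeta)$ with $\operatorname{supp}\xi\supseteq\alpha$. For $0\le r\le1$ let
$\xi_r=(1-r)\xi+r\,\xi(x)$. As $\operatorname{supp}\xi(x)=\alpha$, we have
$\alpha\subset\operatorname{supp}\xi_r\subset\operatorname{supp}\xi$. So $\xi_r\in F_\tau$, and
$E_{\operatorname{supp}\xi}\subset E_{\operatorname{supp}\xi_r}$ by (\ref{eq:mono}). Hence
$(\xi,\zeta)\mapsto(\xi_r,\zeta)$ is a strong deformation retraction of the fiber onto
$\{\xi(x)\}\times p_\alpha^{-1}(\lambda(y'))$ if $\theta(y')>0$, which is $n$-connected by (b), and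
onto a point if $\theta(y')=0$.

So Lemma~\ref{lem:fill} applies to $f_\alpha$: for $0\le k\le n+1$,
\begin{equation}\label{eq:starfill}
\begin{gathered}
\text{all } g:B^k\to\operatorname{st}\tau \text{ and } h:\partial B^k\to\operatorname{st}\alpha
\text{ with } fh=g|_{\partial B^k}\\
\text{admit a lift } B^k\to\operatorname{st}\alpha \text{ of } g \text{ extending } h.
\end{gathered}
\end{equation}

\emph{Shrinking.} Stars are not small, but they can be shrunk compatibly with $f$. For
$0<\varepsilon<1$ let
\[
\sigma_\varepsilon(z)=(1-\varepsilon)x+\varepsilon z\quad(z\in\operatorname{st}\alpha),\qquad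
\sigma'_\varepsilon(y')=(1-\varepsilon)y+\varepsilon y'\quad(y'\in\operatorname{st}\tau).
\]
These maps preserve carriers, and $f\sigma_\varepsilon=\sigma'_\varepsilon f$. They are
homeomorphisms onto the open sets
\[
U_\varepsilon=\{z'\in\operatorname{st}\alpha:z'_v>(1-\varepsilon)x_v,\ v\in\alpha\}\ni x,\qquad
U'_\varepsilon=\{y''\in\operatorname{st}\tau:y''_u>(1-\varepsilon)y_u,\ u\in\tau\}\ni y ;
\]
the inverse of $\sigma_\varepsilon$ is $z'\mapsto(z'-(1-\varepsilon)x)/\varepsilon$, and similarly
for $\sigma'_\varepsilon$. On $U_\varepsilon$ all coordinates differ from those of $x$ by at most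
$\varepsilon$, so the sets $U_\varepsilon$ form a neighborhood base at $x$. Given a neighborhood $U$
of $x$, choose $U_\varepsilon\subset U$ and put $V=U_\varepsilon$, $V'=U'_\varepsilon$. A lifting
problem $g:B^k\to U'_\varepsilon$, $h:\partial B^k\to U_\varepsilon$ is carried by
$(\sigma'_\varepsilon)^{-1}$ and $\sigma_\varepsilon^{-1}$ to one as in (\ref{eq:starfill}).
Applying $\sigma_\varepsilon$ to its solution we get a lift in $U_\varepsilon\subset U$. So $f$ is
$n$-regular at $x$. This completes the proof of Theorem~\ref{thm:main}. \qed

\section{Sharpness}

\begin{proposition}\label{prop:sharp}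
For every $n\ge-1$ there is a closed simplicial mapping of finite complexes that is $n$-regular and
an $(n+1)$-fibration, but is neither $(n+1)$-regular nor an $(n+2)$-fibration.
\end{proposition}

\begin{proof}
Let $S$ be the boundary complex of an $(n+2)$-simplex, so $|S|\cong S^{n+1}$. Let $K=v*S$ be the
cone over $S$, let $L$ be an edge $\{v',w'\}$ with its vertices, and let $f(v)=v'$, $f(S)=w'$. The
complexes are finite, so $f$ is closed.

For $\alpha=\{v\}$ we have $|L_{f(\alpha)}|=\{w'\}$ and $E_\alpha=S$; the only fiber of $p_\alpha$ is
$|S|\cong S^{n+1}$. For $\alpha\in S$ we have $|L_{f(\alpha)}|=\{v'\}$ and $|E_\alpha|=\{v\}$; the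
only fiber is a point. For $\alpha=\{v\}\cup\beta$, $\beta\in S$, the link
$L_{f(\alpha)}$ is empty and there is no condition. The sphere $S^{n+1}$ is $n$-connected, but not
$(n+1)$-connected, as its identity map does not extend to $B^{n+2}$. So $f$ satisfies $(C_n)$ but
not $(C_{n+1})$. Apply Theorem~\ref{thm:main} for $n$ and for $n+1$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{HRM} \emph{On Homotopically Regular Mappings Of Manifolds},\\
\url{http://pldml.icm.edu.pl/pldml/element/bwmeta1.element.zamlynska-9ad6507d-0521-45bc-86fd-fb9c93c39f2d/c/bcp_18_1_08.pdf}.
\end{thebibliography}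

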